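\title{Removable sets of dimension $p$ for $H^p$, $0<p<1$}

\begin{abstract}
For $0<p<1$, a compact plane set that is removable for the Hardy space $H^p$ has Hausdorff dimension at most $p$. We show that this bound is attained for every such $p$, even by sets of positive finite $p$-dimensional Hausdorff measure. The examples are Cantor sets in which the pieces of each generation sit at equally spaced points of a circle and their number grows rapidly; harmonic measure is then bounded below by a constant multiple of the uniform distribution, and Cauchy's formula forces every $H^p$ function to be constant. Conversely, a set of positive $\Lambda_h$-measure is not removable if $\int_0^1 h(r)r^{-1-p}\,dr<\infty$. For sets of dimension $p$, the exponents $q$ for which the set is removable for $H^q$ can fill either $[p,\infty)$ or $(p,\infty)$.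
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $S=\mathbb{C}\cup\{\infty\}$ be the Riemann sphere, and for a domain $\Omega\subset S$ let $A(\Omega)$ be the set of analytic functions in $\Omega$. A function is analytic, harmonic or subharmonic at $\infty$ if it is so at $0$ after the substitution $z\mapsto 1/z$. For $0<p<\infty$ let
\[
H^p(\Omega)=\{f\in A(\Omega): |f|^p\le u \text{ in }\Omega\text{ for some harmonic function } u \text{ on }\Omega\}.
\]
Bounded analytic functions belong to every $H^p(\Omega)$, and since $t^q\le 1+t^{q'}$ for $t\ge0$,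
\begin{equation}\label{eq:nested}
H^{q'}(\Omega)\subset H^{q}(\Omega)\qquad(0<q<q').
\end{equation}

Let $E\subset\Omega$ be relatively closed and such that $\Omega\setminus E$ is again a domain. The set $E$ is \emph{weakly removable} for $H^p(\Omega\setminus E)$ if every $f\in H^p(\Omega\setminus E)$ extends analytically to $\Omega$. For compact sets the ambient domain is irrelevant. It is known (Hejhal; Bj\"orn) that if a compact set $K$ is weakly removable for $H^p(\Omega\setminus K)$ for one domain $\Omega\supset K$ with $\Omega\setminus K$ a domain, then $H^p(\Omega\setminus K)=H^p(\Omega)$ for every such domain; $K$ is then called \emph{removable for $H^p$}. We use this fact with $\Omega=S$. Since $A(S)$ consists of the constants, it gives the criterion on which the whole paper rests: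
\begin{equation}\label{eq:criterion}
\begin{array}{c}
\text{if $S\setminus K$ is a domain, then $K$ is removable for $H^q$}\\
\text{if and only if $H^q(S\setminus K)$ contains only constants.}
\end{array}
\end{equation}

A point is removable for every $H^p$: the map $z\mapsto1/z$ takes $S\setminus\{0\}$ to $\mathbb{C}$, a nonnegative harmonic function on $\mathbb{C}$ is constant, and so a function in $H^p(S\setminus\{0\})$ is bounded and constant. The segment $[-2,2]$ is removable for no $H^p$, because the solution $\varphi(z)$ of $\varphi+1/\varphi=z$ with $|\varphi|<1$ is bounded, analytic and nonconstant off the segment. What distinguishes one exponent from another is the supply of unbounded functions, and the simplest of these is a pole $1/(z-x)$ at a boundary point $x$. When the boundary is a single point, the pole lies in no $H^p$, as we have just seen. When the boundary is the unit circle and $x=1$, the pole lies in $H^p$ of the unit disc for $p<1$, because $|\arg(1-z)|<\pi/2$ gives $|1-z|^{-p}\le \operatorname{Re}\,(1-z)^{-p}/\cos(p\pi/2)$. It does not lie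 in $H^1$, because the mean of $|1-z|^{-1}$ over $|z|=r$ is unbounded as $r\to1$, while the mean of a harmonic majorant is constant. In both cases the critical exponent is the dimension of the boundary. One therefore guesses that for $0<p<1$ the dividing line for removability lies at dimension $p$.

One half of this guess is known: if $0<p<1$ and $K$ is removable for $H^p$, then $\dim K\le p$, where $\dim$ is Hausdorff dimension. The other half is the following conjecture from \cite{source}: \emph{for every $0<p<1$ there is a compact set $K$ removable for $H^p$ with $\dim K=p$.} We prove it.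

\begin{theorem}\label{thm:dim}
For every $0<p<1$ there is a compact set $K\subset\mathbb{C}$ removable for $H^p$ with $\dim K=p$.
\end{theorem}

To state finer results we fix the notation for Hausdorff measures. A \emph{gauge} is a nondecreasing function $h:(0,\infty)\to(0,\infty)$, with the convention $h(0)=0$. For $0<\delta\le\infty$ let $\Lambda_h^\delta(K)$ be the infimum of $\sum_j h(\operatorname{diam}U_j)$ over countable covers of $K$ by sets $U_j$ of diameter less than $\delta$. Then $\Lambda_h(K)=\lim_{\delta\to0}\Lambda_h^\delta(K)$ is the Hausdorff measure and $\Lambda_h^\infty(K)$ the Hausdorff content. For $h(r)=r^s$ we write $\Lambda_s$, and $\dim K=\inf\{s>0:\Lambda_s(K)=0\}$.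

\begin{theorem}\label{thm:measure}
For every $0<p<1$ there is a compact set $K\subset\mathbb{C}$ removable for $H^p$ with $0<\Lambda_p(K)<\infty$.
\end{theorem}

\begin{proposition}\label{prop:converse}
Let $0<p<1$, let $h$ be a gauge with $\int_0^1h(r)r^{-1-p}\,dr<\infty$, and let $K\subset\mathbb{C}$ be compact with $S\setminus K$ connected and $\Lambda_h(K)>0$ (equivalently, $\Lambda_h^\infty(K)>0$). Then $K$ is not removable for $H^p$. More precisely, $1/(z-x)\in H^p(S\setminus K)$ for some $x\in K$.
\end{proposition}

\begin{theorem}\label{thm:exponents}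
For a compact set $K$ with $S\setminus K$ connected let $R(K)=\{q>0: K \text{ is removable for } H^q\}$. If $q\in R(K)$, then $[q,\infty)\subset R(K)$. For every $p\in(0,1)$ there are compact sets $K'$, $K''$ of dimension $p$ with
\[
R(K')=[p,\infty),\quad 0<\Lambda_p(K')<\infty,\qquad\text{and}\qquad R(K'')=(p,\infty).
\]
\end{theorem}

Theorem~\ref{thm:measure} contains Theorem~\ref{thm:dim}, but the latter has a shorter proof that shows the mechanism, and we give it first. All examples come from one construction with a free sequence $(s_k)$ that tunes the $p$-dimensional size of the set. We begin with Proposition~\ref{prop:converse} (Section~\ref{sec:poles}), since it shows what a removable set has to avoid. Throughout, $0<p<1$ is fixed, and $B(\zeta,r)$, $\bar B(\zeta,r)$ are open and closed discs.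

\section{Background}\label{sec:background}

\emph{Exponents below one.} For $0<q\le1$ and $t_j\ge0$,
\begin{equation}\label{eq:subadd}
\sum_j t_j\le\Bigl(\sum_j t_j^q\Bigr)^{1/q},\qquad\text{hence}\qquad \Bigl|\sum_j x_j\Bigr|^q\le\sum_j|x_j|^q
\end{equation}
for complex $x_j$. Indeed, if $\sum t_j^q=1$, then $t_j\le1$ and $t_j\le t_j^q$. In particular, if $|f|^q\le u$, then $|f-c|^q\le u+|c|^q$, so we may subtract constants from functions in $H^q$.

\emph{Harmonic measure.} Let $D\subset S$ be a domain with $\partial D\subset\mathbb{C}$ such that every point of $\partial D$ lies on a closed disc contained in $S\setminus D$. Such a domain is regular for the Dirichlet problem: each continuous $\phi$ on $\partial D$ has a unique continuous extension to $\overline D$ that is harmonic in $D$, and its value at $z\in D$ is $\int\phi\,d\omega(z,\cdot\,;D)$ for a Borel probability measure $\omega(z,\cdot\,;D)$ on $\partial D$, the \emph{harmonic measure}. If $\partial D$ consists of finitely many disjoint circles and $\gamma$ is one of them, then $\omega(\cdot,\gamma;D)$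 is the harmonic function with boundary values $1$ on $\gamma$ and $0$ on the other circles. The \emph{maximum principle} says that if $v$ is subharmonic and $u$ harmonic in $D$, both continuous on $\overline D$, and $v\le u$ on $\partial D$, then $v\le u$ in $D$. For analytic $f$ and $q>0$ the function $|f|^q$ is subharmonic.

\emph{Harnack's inequality.} If $u>0$ is harmonic in $B(z,R)$ and $|w-z|=r<R$, then $\frac{R-r}{R+r}\le u(w)/u(z)\le\frac{R+r}{R-r}$. Consequently, if $D_n$ is an increasing sequence of domains with union $D$, and $u_n>0$ is harmonic in $D_n$ with $u_n(z_0)$ bounded at one point $z_0\in D_1$, then a subsequence converges locally uniformly to a harmonic function on $D$. We also need a scale-invariant form. Let $A=3^{26}$. If $u>0$ is harmonic in the annulus $\frac32\rho<|z-\zeta|<3\rho$, then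
\begin{equation}\label{eq:harnack}
\max_{|z-\zeta|=2\rho}u\le A\min_{|z-\zeta|=2\rho}u .
\end{equation}
Indeed, discs of radius $\rho/2$ centered on the circle lie in the annulus, so the values at two points of the circle at distance at most $\rho/4$ differ by a factor at most $3$, and any two points are joined by an arc of length at most $2\pi\rho<26\,\rho/4$.

\emph{Measure and content.} Always $\Lambda_h^\infty\le\Lambda_h$. If $\Lambda_h^\infty(K)=0$, then a cover with $\sum h(\operatorname{diam}U_j)<h(\delta)$ consists of sets of diameter less than $\delta$, so $\Lambda_h^\delta(K)=0$ for every $\delta$. Thus $\Lambda_h(K)>0$ if and only if $\Lambda_h^\infty(K)>0$.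

\emph{Mass distribution principle.} Let $\mu$ be a Borel probability measure without atoms on a compact set $K$, let $0<\delta\le\infty$, and suppose that $\mu(\bar B(x,r))\le C h(r)$ for $x\in K$ and $0<r<\delta$. Then $\Lambda_h^\delta(K)\ge1/C$. Indeed, a set $U_j$ of a cover that contains a point $x_j\in K$ lies in $\bar B(x_j,\operatorname{diam}U_j)$, and these discs or points cover $K$, so $1\le C\sum_j h(\operatorname{diam}U_j)$.

\section{When a pole belongs to $H^p$}\label{sec:poles}

If $|f|^p\le u$ in $S\setminus K$ and $D\ni\infty$ is a regular domain with $\overline D\cap K=\emptyset$, then $\int|f|^p\,d\omega(\infty,\cdot\,;D)\le u(\infty)$. So the space $H^p(S\setminus K)$ tests $f$ in $L^p$ of harmonic measure on curves that approach $K$. For the pole at $x$ the relevant integral $\int|w-x|^{-p}\,d\omega(w)$ is small when $\omega$ puts little mass near $x$. A probability measure cannot put much mass near every point of a large set, and this is the whole content of Proposition~\ref{prop:converse}. The measure changes as the curves approach $K$, so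 the good point changes too, and compactness of $K$ yields the final pole.

\begin{proof}[Proof of Proposition~\ref{prop:converse}]
\emph{Exhaustion.} Let $K^{(n)}=\{z:\operatorname{dist}(z,K)\le2^{-n}\}$, let $\Omega_n$ be the component of $S\setminus K^{(n)}$ that contains $\infty$, and let $\omega_n=\omega(\infty,\cdot\,;\Omega_n)$. A point $w\in\partial\Omega_n$ has distance exactly $2^{-n}$ from $K$; if $y\in K$ is a nearest point, then $w\in\bar B(y,2^{-n})\subset K^{(n)}$, so $\Omega_n$ is regular. The domains $\Omega_n$ increase, and their union is $S\setminus K$: a point of $S\setminus K$ is joined to $\infty$ by a path in $S\setminus K$, and this path misses $K^{(n)}$ for large $n$. Here we use that $S\setminus K$ is connected.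

\emph{A point where $\omega_n$ is thin.} Let $Q_j(x)$ be the half-open dyadic square of side $2^{-j}$ containing $x$, let $\ell(Q)$ be the side of a square $Q$, and let $3Q$ be the union of $Q$ and its eight neighbors of the same size. Fix $t>324/\Lambda_h^\infty(K)$. For fixed $n$, call $x\in K$ \emph{bad} if $\omega_n(3Q_j(x))>t\,h(2^{-j})$ for some $0\le j\le n$. Let $\mathcal F$ be the family of dyadic squares $Q$ with $2^{-n}\le\ell(Q)\le1$ and $\omega_n(Q)>\frac t9h(\ell(Q))$. If $x$ is bad, one of the nine squares of $3Q_j(x)$ belongs to $\mathcal F$; call it $Q$. Then $x\in 3Q$. The maximal squares of $\mathcal F$ are pairwise disjoint, and $Q\subset Q'$ implies $3Q\subset3Q'$, so the sets $3Q$ with $Q$ maximal cover the bad points. Each $3Q$ is a union of $36$ squares of side $\ell(Q)/2$ and diameter $\ell(Q)/\sqrt2<\ell(Q)$. Summing over maximal squares, the bad set has content at most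
\[
36\sum_Q h(\ell(Q))\le36\cdot\frac9t\sum_Q\omega_n(Q)\le\frac{324}{t}<\Lambda_h^\infty(K).
\]
So some $x_n\in K$ is not bad, and since $B(x,2^{-j})\subset3Q_j(x)$,
\[
\omega_n(B(x_n,2^{-j}))\le t\,h(2^{-j})\qquad(0\le j\le n).
\]

\emph{The majorant.} On $\partial\Omega_n$ we have $|w-x_n|\ge2^{-n}$. Splitting $\partial\Omega_n$ into the part with $|w-x_n|\ge1$ and the parts with $2^{-j-1}\le|w-x_n|<2^{-j}$, $0\le j<n$, we get
\[
\int|w-x_n|^{-p}\,d\omega_n(w)\le1+2^pt\sum_{j=0}^{n-1}2^{jp}h(2^{-j}).
\]
On the interval $[2^{-j},2^{1-j}]$, of length $2^{-j}$, the integrand $h(r)r^{-1-p}$ is at least $h(2^{-j})2^{(j-1)(1+p)}$. Therefore $2^{jp}h(2^{-j})\le2^{1+p}\int_{2^{-j}}^{2^{1-j}}h(r)r^{-1-p}\,dr$, and the right side above is at most $C=1+2^{1+2p}t\int_0^2h(r)r^{-1-p}\,dr<\infty$, independently of $n$. Let $u_n$ be the harmonic function in $\Omega_n$ with boundary values $|w-x_n|^{-p}$. Then $u_n(\infty)\le C$, and $|z-x_n|^{-p}\le u_n$ in $\Omega_n$ by the maximum principle. Along a subsequence $x_n\to x\in K$ and $u_n\to u$ locally uniformly, with $u$ harmonic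 in $S\setminus K$. Hence $|z-x|^{-p}\le u$, the nonconstant function $1/(z-x)$ lies in $H^p(S\setminus K)$, and \eqref{eq:criterion} shows that $K$ is not removable.
\end{proof}

\begin{remark}\label{rem:dimbound}
If $\dim K>p$, take $h(r)=r^s$ with $p<s<\dim K$. This reproves, for compact $K\subset\mathbb{C}$ with connected complement, that removability for $H^p$ implies $\dim K\le p$. The gauge equal to $r^p(\log(e/r))^{-2}$ on $(0,1]$ and to $1$ beyond also satisfies the integral condition. The gauge $r^p$ does not, and Theorem~\ref{thm:measure} shows that the conclusion fails for it.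
\end{remark}

So a removable set of dimension $p$ must carry harmonic measure that neglects no point, although there is barely enough mass to go around. Harmonic measure has to be spread as evenly as the size of the set allows.

\section{One generation}\label{sec:model}

Symmetry is the simplest source of evenly spread harmonic measure. Let $n\ge2$, $\zeta_j=e^{2\pi ij/n}$ and $0<\rho\le1/(2n)$. Since $|\zeta_j-\zeta_{j'}|\ge2\sin(\pi/n)\ge4/n>6\rho$ for $j\ne j'$, the discs $\bar B(\zeta_j,3\rho)$ are disjoint. Let $K$ be any compact subset of $\bigcup_jB(\zeta_j,\frac32\rho)$ with connected complement, let $0<q<1$, and let $|f|^q\le u$ in $S\setminus K$ with $f(\infty)=0$ and $u>0$ harmonic. We estimate the leading coefficient $c=\lim_{z\to\infty}zf(z)$.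

Put $\gamma_j=\partial B(\zeta_j,2\rho)$ and $D=S\setminus\bigcup_j\bar B(\zeta_j,2\rho)$. Rotation by $2\pi/n$ preserves $D$, fixes $\infty$ and permutes the circles, so $\omega(\infty,\gamma_j;D)=1/n$. By \eqref{eq:harnack},
\[
u(\infty)=\int u\,d\omega\ge\frac1n\sum_j\min_{\gamma_j}u\ge\frac1{An}\sum_j\max_{\gamma_j}|f|^q .
\]
Cauchy's theorem gives $c=\sum_j\frac1{2\pi i}\oint_{\gamma_j}f\,dw$, and \eqref{eq:subadd} yields
\begin{equation}\label{eq:model}
|c|\le2\rho\sum_j\max_{\gamma_j}|f|\le2\rho\Bigl(\sum_j\max_{\gamma_j}|f|^q\Bigr)^{1/q}\le2(Au(\infty))^{1/q}\,(n\rho^q)^{1/q}.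
\end{equation}
The quantity $n\rho^q$ is the sum that measures the $q$-dimensional size of the cover by the $n$ discs. This is how the exponent becomes a dimension, and it is where $q<1$ enters. For $q\ge1$ the middle step must be replaced by H\"older's inequality, which costs a factor $n^{1-1/q}$ and leaves $n\rho$, the one-dimensional size, whatever $q$ is. Note also that the middle step is an equality exactly when at most one term is nonzero, which is the behavior that a single pole imitates. Poles will indeed be the last candidates to exclude in the borderline case of Theorem~\ref{thm:measure}.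

Now place a small configuration of the same kind in each disc and iterate, so that generation $k$ consists of $N_k$ discs of radius about $a_k$. If each had harmonic measure at least $c_0/N_k$ with $c_0$ independent of $k$, the same computation would bound $f$ by a constant times $(N_ka_k^q)^{1/q}$, and a choice of $a_k$ with $N_ka_k^p\to0$ slowly would give Theorem~\ref{thm:dim}. The difficulty is that the symmetry is exact only in the first generation: a cluster is invariant under rotation about its own center, but the rest of the set is not. Approximate symmetry with a fixed loss is not enough. If $N_k=n^k$, $a_k=\rho^k$ with $n\rho^p=1$, and each generation costs a factor $\theta<1$, then the bound becomes $(\rho^{q-p}/\theta)^{k/q}$, which tends to zero only when $q$ exceeds $p$ by a definite amount. The losses must be summable. We achieve this by making each cluster very small compared with its distance from the rest of the set, increasingly so from one generation to the next.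

\section{The Cantor sets}\label{sec:construction}

\subsection*{Parameters}
Let $\beta=\frac1p-1>0$. Let $(s_k)_{k\ge0}$ be a sequence with $s_0=1$ and $\frac18\le s_k/s_{k-1}\le8$; we shall use $s_k=k+1$, $s_k=1$ and $s_k=8^{-k}$. Fix an integer $M$ with
\begin{equation}\label{eq:M}
\beta M\ge32\,(19+1/p)^2,
\end{equation}
and set $N_0=1$, $d_0=e^{\beta M}$,
\[
n_k=2^{M4^k},\qquad N_k=n_1\cdots n_k,\qquad d_k=\frac{a_{k-1}}{n_k}\qquad(k\ge1),
\]
\[
a_k=(s_kN_k)^{-1/p},\qquad L_k=\log\frac{d_k}{a_k},\qquad b_k=a_ke^{\sqrt{L_k}}\qquad(k\ge0).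
\]
Generation $k$ will have $N_k$ pieces of size about $a_k$, so that $N_ka_k^p=1/s_k$ is the $p$-dimensional size at that scale. The number $d_k$ is comparable to the gap between neighbors when $n_k$ points are equally spaced on a circle of radius $a_{k-1}$, and $L_k$ measures the isolation of a piece. The radius $b_k$ lies between $a_k$ and $d_k$; its role appears in Section~\ref{sec:harmonic}.

We have $a_0=1$ and $a_{k-1}/a_k=(n_ks_k/s_{k-1})^{1/p}$, so
\begin{equation}\label{eq:ratio}
(n_k/8)^{1/p}\le a_{k-1}/a_k\le(8n_k)^{1/p},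
\end{equation}
and $a_k$ decreases to $0$ because $n_k\ge16$. For $k\ge1$ this gives $L_k\ge\beta\log n_k-\frac{3\log2}p=\beta M4^k\log2-\frac{3\log 2}p$. Since $\log2-\frac12>\frac16$, condition \eqref{eq:M} implies $(\log2-\frac12)\beta M4^k\ge\frac23\beta M\ge\frac3p$. Together with $L_0=\beta M$ we obtain
\begin{equation}\label{eq:L}
L_k\ge\tfrac12\beta M4^k\ge4\qquad(k\ge0).
\end{equation}
This is the second place where $p<1$ is used: the gap is $a_{k-1}n_k^{-1}$, the size is about $a_{k-1}n_k^{-1/p}$, and their ratio $n_k^\beta$ is large only if $\beta>0$. From $L_k\ge4$ we get $2\le\sqrt{L_k}\le L_k/2$, hence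
\begin{equation}\label{eq:scales}
3a_k\le d_k,\qquad 2a_k<b_k<d_k,\qquad b_k^2/a_k\le d_k .
\end{equation}

\subsection*{The tree and the set}
We attach centers to the nodes of a tree. The root has generation $0$ and center $0$. A node $\sigma$ of generation $k-1$ with center $\zeta_\sigma$ has $n_k$ children, with centers $\zeta_\sigma+a_{k-1}e^{2\pi ij/n_k}$, $0\le j<n_k$. Let $T_k$ be the set of the $N_k$ nodes of generation $k$, and write $|\sigma|=k$ for $\sigma\in T_k$. Two nodes are \emph{unrelated} if they are different and neither is an ancestor of the other. For $\sigma\in T_k$ put (see Figure~\ref{fig:node})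
\[
\Delta_\sigma=\bar B(\zeta_\sigma,d_k),\qquad \gamma_\sigma=\partial B(\zeta_\sigma,2a_k),\qquad\Gamma_\sigma=\partial B(\zeta_\sigma,b_k),
\]
\[
K=\bigcap_{k\ge0}\ \bigcup_{\sigma\in T_k}\Delta_\sigma,\qquad K_\sigma=K\cap\Delta_\sigma .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[dotted] (0,0) circle (0.9);
\draw (0,0) circle (1.8);
\draw[dashed] (0,0) circle (2.4);
\draw[thick] (0,0) circle (3);
\foreach \t in {0,45,...,315}{\draw[fill=white] (\t:0.9) circle (0.2); \fill (\t:0.9) circle (0.05);}
\fill (0,0) circle (0.03) node[below] {$\zeta_\sigma$};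
\node[fill=white,inner sep=1pt] at (70:1.8) {$\gamma_\sigma$};
\node[fill=white,inner sep=1pt] at (40:2.4) {$\Gamma_\sigma$};
\node[fill=white,inner sep=1pt] at (12:3) {$\partial\Delta_\sigma$};
\end{tikzpicture}
\caption{The circles around a node $\sigma$ of generation $k$, not to scale. The centers of the children lie on the dotted circle of radius $a_k$; each child $\tau$ has its own disc $\Delta_\tau$ (small circles), and its part of $K$ is near the center (black dots). The circles $\gamma_\sigma$, $\Gamma_\sigma$, $\partial\Delta_\sigma$ have radii $2a_k<b_k<d_k$. Inside $\Delta_\sigma$ the set $K$ lies only in the small discs.}\label{fig:node}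
\end{figure}

\begin{lemma}\label{lem:geometry}
\begin{enumerate}
\item[(a)] If $\tau,\tau'\in T_k$ are children of one node whose indices have cyclic distance $j$, $1\le j\le n_k/2$, then $|\zeta_\tau-\zeta_{\tau'}|\ge4ja_{k-1}/n_k=4jd_k$.
\item[(b)] If $\tau$ is a proper descendant of $\sigma$, then $\Delta_\tau\subset B(\zeta_\sigma,\frac32a_{|\sigma|})\subset\Delta_\sigma$.
\item[(c)] If $\sigma,\sigma'$ are unrelated, then $\Delta_\sigma\cap\Delta_{\sigma'}=\emptyset$.
\item[(d)] $K_\sigma$ is nonempty, compact, equal to the union of the $K_\tau$ over the children $\tau$ of $\sigma$, and contained in $B(\zeta_\sigma,\frac32a_{|\sigma|})$. The set $K\setminus K_\sigma$ lies outside $\Delta_\sigma$.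
\item[(e)] $K$ is compact and totally disconnected, and $S\setminus K$ is connected.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The distance is $2a_{k-1}\sin(\pi j/n_k)$, and $\sin x\ge2x/\pi$ on $[0,\pi/2]$. (b) For a child $\tau\in T_k$ use $|\zeta_\tau-\zeta_\sigma|=a_{k-1}$, $d_k<a_{k-1}/2$ and \eqref{eq:scales}; then induct on the generation. (c) Unrelated nodes are equal to, or descend from, two different children of one node; the discs of these are disjoint by (a), and (b) applies. (d) The discs along an infinite path below $\sigma$ are nested, so $K_\sigma\ne\emptyset$. A point of $K_\sigma$ lies in $\Delta_\tau$ for some $\tau$ with $|\tau|=|\sigma|+1$, and by (b) and (c) the parent of $\tau$ is $\sigma$. The inclusion follows from (b), and the last claim is the definition of $K_\sigma$. (e) For each $k$ the sets $K_\sigma$, $\sigma\in T_k$, are finitely many disjoint compact sets of diameter at most $3a_k\to0$ with union $K$. The complement $S\setminus K$ is the union of the complements of $\bigcup_{T_k}\Delta_\sigma$, each connected and containing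 $\infty$.
\end{proof}

By (d) and (e), each $x\in K$ determines a unique path of nodes $\sigma_0,\sigma_1,\dots$ with $|\sigma_l|=l$ and $\bigcap_lK_{\sigma_l}=\{x\}$.

\subsection*{Measures on $K$}
\begin{lemma}\label{lem:tree}
\begin{enumerate}
\item[(a)] Let $c_\sigma$ be complex numbers with $c_\sigma=\sum_{\tau\text{ child of }\sigma}c_\tau$ and $\sup_k\sum_{\sigma\in T_k}|c_\sigma|<\infty$. Then there is a complex Borel measure $\nu$ on $K$ with $\nu(K_\sigma)=c_\sigma$; it is positive if all $c_\sigma\ge0$.
\item[(b)] For every complex Borel measure $\lambda$ on $K$, the sums $\sum_{\sigma\in T_k}|\lambda(K_\sigma)|$ increase to the total variation $\|\lambda\|$.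
\end{enumerate}
\end{lemma}

\begin{proof}
Call $\phi$ a step function of level $k$ if it is constant, with value $\phi_\sigma$, on each $K_\sigma$, $\sigma\in T_k$. Step functions are continuous. A function $\psi\in C(K)$ is the uniform limit of the step functions that take on $K_\sigma$ the value of $\psi$ at one point of $K_\sigma$, since the diameters tend to $0$; these have supremum norm at most that of $\psi$. In (a), the functional $\phi\mapsto\sum_{T_k}\phi_\sigma c_\sigma$ does not depend on the level $k$ by additivity, it is bounded, and the Riesz representation theorem gives $\nu$. In (b), the sums increase by the triangle inequality and are at most $\|\lambda\|$, while $\|\lambda\|$ is the supremum of $|\int\phi\,d\lambda|\le\sum_{T_k}|\lambda(K_\sigma)|$ over step functions with $|\phi|\le1$.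
\end{proof}

Let $\mu$ be the probability measure with $\mu(K_\sigma)=1/N_{|\sigma|}$. It has no atoms, since $N_k\to\infty$.

\begin{lemma}\label{lem:size}
For $x\in K$, $k\ge1$ and $a_k\le r<a_{k-1}$ we have $\mu(\bar B(x,r))\le10\,s_{k-1}r^p$.
\end{lemma}

\begin{proof}
Let $x\in K_{\tau_0}$ with $\tau_0\in T_k$, and let $\sigma$ be the parent of $\tau_0$. By Lemma~\ref{lem:geometry}(d), points of $K\setminus K_\sigma$ have distance more than $d_{k-1}-\frac32a_{k-1}\ge a_{k-1}>r$ from $x$, so only children $\tau$ of $\sigma$ matter. If $K_\tau$ meets $\bar B(x,r)$, then $|\zeta_\tau-\zeta_{\tau_0}|\le r+3a_k\le4r$, so by Lemma~\ref{lem:geometry}(a) the cyclic distance from $\tau_0$ is at most $n_kr/a_{k-1}$. There are at most $1+2n_kr/a_{k-1}$ such $\tau$. Since $1/N_k=s_ka_k^p$,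
\[
\mu(\bar B(x,r))\le\frac1{N_k}+\frac{2r}{N_{k-1}a_{k-1}}=s_ka_k^p+2s_{k-1}r^p\Bigl(\frac r{a_{k-1}}\Bigr)^{1-p}\le(s_k+2s_{k-1})r^p,
\]
and $s_k\le8s_{k-1}$.
\end{proof}

\begin{corollary}\label{cor:size}
\begin{enumerate}
\item[(a)] If $s_k=k+1$, then $\Lambda_p(K)=0$ and $\dim K=p$.
\item[(b)] If $s_k=1$, then $\frac1{10}\le\Lambda_p(K)\le3^p$, so $\dim K=p$.
\item[(c)] If $s_k=8^{-k}$, then $N_ka_k^q\to0$ for every $q>p$, $\Lambda_p(K)=\infty$ and $\dim K=p$.
\end{enumerate}
\end{corollary}

\begin{proof}
The cover by the $K_\sigma$, $\sigma\in T_k$, gives $\Lambda_q(K)\le3^q\liminf_kN_ka_k^q$ for $q>0$, and $N_ka_k^p=1/s_k$. This proves the upper bounds in (a) and (b). In (c), $a_k^p=8^k/N_k\le8^k2^{-M4^k}$ for $k\ge1$, so $N_ka_k^q=8^ka_k^{q-p}\to0$ for $q>p$, and $\dim K\le p$. If $(s_k)$ is nonincreasing, Lemma~\ref{lem:size} gives $\mu(\bar B(x,r))\le10s_kr^p$ for all $r<a_k$, so $\Lambda_p(K)\ge1/(10s_k)$ for every $k$ by the mass distribution principle; this gives the lower bounds in (b) and (c). In (a), let $s<p$. For $a_k\le r<a_{k-1}$ we have $\mu(\bar B(x,r))\le10\,k\,a_{k-1}^{p-s}\,r^s$,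 and $k\,a_{k-1}^{p-s}$ is bounded because $a_{k-1}^p\le1/N_{k-1}\le2^{-M4^{k-1}}$ for $k\ge2$. So $\Lambda_s(K)>0$ for every $s<p$.
\end{proof}

\section{Harmonic measure is nearly uniform}\label{sec:harmonic}

We bound harmonic measure from below by passing from the circle $\Gamma_\sigma$ around a node to the circles $\Gamma_\tau$ around its children, one generation at a time. To restore symmetry we work inside $\Delta_\sigma$, where the rest of $K$ is absent, and discard all the mass that reaches $\partial\Delta_\sigma$. Two losses occur. First, symmetry controls only the mean over $\Gamma_\sigma$ of the harmonic measure of a child, while we need its minimum; the two are close when $\Gamma_\sigma$ is far from the children, that is, when $\log(b_k/a_k)$ is large. Second, the discarded mass is small only when $\Gamma_\sigma$ is, on a logarithmic scale, much closer to the children than to $\partial\Delta_\sigma$, that is, when $\log(b_k/a_k)$ is small compared with $L_k$. The choice $\log(b_k/a_k)=\sqrt{L_k}$ meets both demands, with a loss of order $L_k^{-1/2}$,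 and the growth of $n_k$ makes these losses summable. The first loss is handled by a Harnack inequality whose constant tends to $1$ in thick annuli.

\begin{lemma}\label{lem:annulus}
Let $v>0$ be harmonic in $\rho_1<|z|<\rho_2$, let $\rho=\sqrt{\rho_1\rho_2}$ and $\kappa=(\rho_1/\rho_2)^{1/2}$, and let $m$ be the mean of $v$ on $|z|=\rho$. Then $v\ge\bigl(1-\frac{4\kappa}{1-\kappa}\bigr)m$ on $|z|=\rho$.
\end{lemma}

\begin{proof}
Let $\varphi_l(t)=\frac1{2\pi}\int_0^{2\pi}v(e^{t+i\theta})e^{-il\theta}\,d\theta$ for $\log\rho_1<t<\log\rho_2$. The function $v(e^{t+i\theta})$ is harmonic in $(t,\theta)$, so $\varphi_l''=l^2\varphi_l$; in particular $\varphi_0$ is affine. Positivity gives $|\varphi_l|\le\varphi_0$. Let $t_0=\log\rho$ and $0<y<\log(1/\kappa)$, so that $t_0\pm y$ lie in the interval. For $l\ne0$, writing $\varphi_l$ as a combination of $e^{\pm l(t-t_0)}$ we see that $\varphi_l(t_0-y)+\varphi_l(t_0+y)=2\varphi_l(t_0)\cosh ly$. Hence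
\[
|\varphi_l(t_0)|\le\frac{\varphi_0(t_0-y)+\varphi_0(t_0+y)}{2\cosh ly}=\frac{m}{\cosh ly}\le2me^{-|l|y}.
\]
Letting $y\to\log(1/\kappa)$ gives $|\varphi_l(t_0)|\le2m\kappa^{|l|}$. The Fourier series of $v$ on $|z|=\rho$ then shows $|v-m|\le\sum_{l\ne0}2m\kappa^{|l|}=\frac{4\kappa}{1-\kappa}m$.
\end{proof}

For $\sigma\in T_{k-1}$, $k\ge1$, let
\[
G_\sigma=B(\zeta_\sigma,d_{k-1})\setminus\bigcup_{\tau\text{ child of }\sigma}\bar B(\zeta_\tau,b_k),
\]
a domain bounded by disjoint circles, and for a child $\tau$ let $v_\tau=\omega(\cdot,\Gamma_\tau;G_\sigma)$.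

\begin{lemma}\label{lem:step}
For every child $\tau\in T_k$ of $\sigma$ we have $v_\tau\ge(1-2^{-k-1})/n_k$ on $\Gamma_\sigma$.
\end{lemma}

\begin{proof}
Let $\zeta_\sigma=0$, $a=a_{k-1}$, $b=b_{k-1}$, $d=d_{k-1}$, $L=L_{k-1}$, $n=n_k$, and let $\langle\cdot\rangle$ denote the mean over $|z|=b$.

\emph{From the minimum to the mean.} The removed discs lie in $|z|<\frac32a$, and $b^2/(2a)\le d$ by \eqref{eq:scales}. So $v_\tau$ is positive and harmonic in $2a<|z|<b^2/(2a)$, an annulus whose middle circle is $|z|=b$ and whose ratio is $\kappa=2a/b=2e^{-\sqrt L}<\frac12$. Lemma~\ref{lem:annulus} gives $v_\tau\ge(1-16e^{-\sqrt L})\langle v_\tau\rangle$ on $|z|=b$. Rotation by $2\pi/n$ preserves $G_\sigma$ and permutes the functions $v_\tau$, so $\langle v_\tau\rangle=\frac1n\langle H\rangle$, where $H=\sum_\tau v_\tau$ equals $1$ on the inner circles and $0$ on $|z|=d$.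

\emph{The mean of $H$.} We compare $H$ with the potential of unit charges at the centers of the children in the grounded disc $B(0,d)$, since this potential is explicit and also vanishes on $|z|=d$. Let
\[
W=\sum_\tau g_\tau,\qquad g_\tau(z)=\log\left|\frac{d^2-\bar\zeta_\tau z}{d\,(z-\zeta_\tau)}\right| .
\]
Each $g_\tau$ is harmonic in $G_\sigma$, and it vanishes on $|z|=d$, where $d^2-\bar\zeta_\tau z=z(\bar z-\bar\zeta_\tau)$. Let $z\in\Gamma_\tau$. Then $|d^2-\bar\zeta_{\tau'}z|/d\le2d$ for all $\tau'$. For $\tau'\ne\tau$ we have $|z-\zeta_{\tau'}|\ge\frac12|\zeta_\tau-\zeta_{\tau'}|$, since $b_k<d_k\le\frac14|\zeta_\tau-\zeta_{\tau'}|$. The centers are the roots of $z^n-a^n$, and differentiating at $\zeta_\tau$ gives $\prod_{\tau'\ne\tau}|\zeta_\tau-\zeta_{\tau'}|=na^{n-1}$. Therefore, on $\Gamma_\tau$,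
\begin{align*}
W&\le n\log2d-\log b_k+(n-1)\log2-\log n-(n-1)\log a\\
&\le n\log\frac{4d}a+\log\frac a{b_k}\le n(L+\log4)+\frac1p\log(8n)\le n\Bigl(L+2+\frac1p\Bigr),
\end{align*}
by \eqref{eq:ratio}, $b_k>a_k$ and $\log(8n)\le n$. The term $\log(a/b_k)$ is the contribution of the nearest charge. It is of order $\log n$, negligible against $nL$: seen from $\Gamma_\sigma$, the $n$ small discs capture almost as much as a full circle of radius $a$ would. By the maximum principle $H\ge W/[n(L+2+\frac1p)]$ in $G_\sigma$. The function $\log|d^2-\bar\zeta_\tau z|$ is harmonic in $|z|<d$, so its mean is $\log d^2$, and $\langle\log|z-\zeta_\tau|\rangle=\log b$ because $|\zeta_\tau|=a<b$. Thus $\langle g_\tau\rangle=\log(d/b)=L-\sqrt L$, and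
\[
\langle H\rangle\ge\frac{L-\sqrt L}{L+2+1/p}\ge1-L^{-1/2}-\frac{2+1/p}{L}.
\]

\emph{The total loss.} Let $\delta=16e^{-\sqrt L}+L^{-1/2}+(2+\frac1p)L^{-1}$. Since $e^{-x}\le1/x$ and $L\ge1$, \eqref{eq:L} and \eqref{eq:M} give
\[
\delta\le\Bigl(19+\frac1p\Bigr)L^{-1/2}\le\Bigl(19+\frac1p\Bigr)\Bigl(\frac2{\beta M}\Bigr)^{1/2}2^{-(k-1)}\le2^{-k-1}.
\]
In particular both factors found above are positive, and their product is at least $1-\delta$.
\end{proof}

A \emph{section} is a finite set $\mathcal J$ of pairwise unrelated nodes with $K=\bigcup_{\sigma\in\mathcal J}K_\sigma$. Each $T_k$ is a section, and these suffice for Theorem~\ref{thm:dim}; sections that mix generations are used for Theorem~\ref{thm:measure}. Let $z_0=b_0$, a point of the circle $\Gamma$ of the root.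

\begin{proposition}\label{prop:uniform}
Let $\mathcal J$ be a section and $D=S\setminus\bigcup_{\sigma\in\mathcal J}\bar B(\zeta_\sigma,2a_{|\sigma|})$. Then $z_0\in D$, $\overline D\cap K=\emptyset$, and $\omega(z_0,\gamma_\sigma;D)\ge\dfrac1{4N_{|\sigma|}}$ for all $\sigma\in\mathcal J$.
\end{proposition}

\begin{proof}
The removed discs are disjoint by Lemma~\ref{lem:geometry}(c). They lie in $\bar B(0,2)$ and $b_0>2$, so $z_0\in D$. Their interiors cover $K$ by Lemma~\ref{lem:geometry}(d). Fix $\sigma\in\mathcal J$ with $|\sigma|=k$, let $\sigma_0,\dots,\sigma_k=\sigma$ be the path from the root, and let $w=\omega(\cdot,\gamma_\sigma;D)$, which is continuous and nonnegative on $\overline D$.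

\emph{The last step.} The annulus $2a_k<|z-\zeta_\sigma|<d_k$ lies in $D$, because the other nodes of $\mathcal J$ are unrelated to $\sigma$. In it, $w\ge\log(d_k/|z-\zeta_\sigma|)/\log(d_k/2a_k)$ by the maximum principle. On $\Gamma_\sigma$ the right side is $(L_k-\sqrt{L_k})/(L_k-\log2)\ge1-L_k^{-1/2}\ge\frac12$.

\emph{The earlier steps.} Let $1\le l\le k$. We claim that $G_{\sigma_{l-1}}\subset D$, that is, the disc removed around any $\sigma'\in\mathcal J$ misses $G_{\sigma_{l-1}}$. If $\sigma'$ is unrelated to $\sigma_{l-1}$, its disc misses $\Delta_{\sigma_{l-1}}$. The node $\sigma'$ is neither $\sigma_{l-1}$ nor an ancestor of it, for then it would be a proper ancestor of $\sigma\in\mathcal J$. If $\sigma'$ is a child of $\sigma_{l-1}$, its disc lies in $\bar B(\zeta_{\sigma'},b_l)$ since $2a_l<b_l$. If $\sigma'$ is a proper descendant of a child $\tau$, its disc lies in $B(\zeta_\tau,\frac32a_l)\subset\bar B(\zeta_\tau,b_l)$. This proves the claim. Comparing boundary values, $w\ge(\min_{\Gamma_{\sigma_l}}w)\,v_{\sigma_l}$ in $G_{\sigma_{l-1}}$, and Lemma~\ref{lem:step}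 gives
\[
\min_{\Gamma_{\sigma_{l-1}}}w\ge\frac{1-2^{-l-1}}{n_l}\min_{\Gamma_{\sigma_l}}w .
\]
Since $\prod_{l\ge1}(1-2^{-l-1})\ge1-\sum_{l\ge1}2^{-l-1}=\frac12$, iteration gives $w(z_0)\ge\frac1{N_k}\cdot\frac12\cdot\frac12$.
\end{proof}

\begin{corollary}\label{cor:key}
Let $q>0$, $f\in A(S\setminus K)$, and $|f|^q\le u$ with $u$ harmonic in $S\setminus K$. Then for every section $\mathcal J$,
\[
\sum_{\sigma\in\mathcal J}\frac1{N_{|\sigma|}}\max_{\gamma_\sigma}|f|^q\le4A\,u(z_0).
\]
\end{corollary}

\begin{proof}
The nonnegative harmonic function $u$ on the connected set $S\setminus K$ vanishes identically, in which case there is nothing to prove, or is positive. The annulus $\frac32a_{|\sigma|}<|z-\zeta_\sigma|<3a_{|\sigma|}$ misses $K$ by Lemma~\ref{lem:geometry}(d) and \eqref{eq:scales}, so \eqref{eq:harnack} applies on $\gamma_\sigma$. As $u$ is harmonic near $\overline D$, Proposition~\ref{prop:uniform} gives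
\[
u(z_0)=\int u\,d\omega(z_0,\cdot\,;D)\ge\sum_{\sigma\in\mathcal J}\frac{\min_{\gamma_\sigma}u}{4N_{|\sigma|}}\ge\frac1{4A}\sum_{\sigma\in\mathcal J}\frac{\max_{\gamma_\sigma}|f|^q}{N_{|\sigma|}}.\qedhere
\]
\end{proof}

\section{Cauchy's formula and the proof of Theorem~\ref{thm:dim}}\label{sec:cauchy}

Let $f\in A(S\setminus K)$ with $f(\infty)=0$, let $z\in\mathbb{C}\setminus K$, $\rho=\operatorname{dist}(z,K)$, and let $k$ be so large that $8a_k\le\rho$. Every point of $\bar B(\zeta_\sigma,2a_k)$, $\sigma\in T_k$, is within $4a_k$ of $K_\sigma$, hence at distance at least $\rho/2$ from $z$. Apply Cauchy's formula in the region between the circles $\gamma_\sigma$ and a circle $|w|=R$. The integral over $|w|=R$ tends to $f(\infty)=0$ as $R\to\infty$, so with counterclockwise orientation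
\begin{equation}\label{eq:cauchy}
f(z)=\sum_{\sigma\in T_k}\frac1{2\pi i}\oint_{\gamma_\sigma}\frac{f(w)}{z-w}\,dw .
\end{equation}

\begin{proposition}\label{prop:removable}
Let $0<q<1$. If $N_ka_k^q\to0$, then $K$ is removable for $H^q$.
\end{proposition}

\begin{proof}
Let $f\in H^q(S\setminus K)$; subtracting a constant, assume $f(\infty)=0$ and $|f|^q\le u$. By \eqref{eq:cauchy}, \eqref{eq:subadd} and Corollary~\ref{cor:key} for $\mathcal J=T_k$,
\[
|f(z)|\le\frac{4a_k}\rho\sum_{\sigma\in T_k}\max_{\gamma_\sigma}|f|\le\frac{4a_k}\rho\Bigl(\sum_{\sigma\in T_k}\max_{\gamma_\sigma}|f|^q\Bigr)^{1/q}\le\frac{4\,(4Au(z_0))^{1/q}}\rho\,(N_ka_k^q)^{1/q}.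
\]
The right side tends to $0$, so $f\equiv0$, and \eqref{eq:criterion} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dim}]
Take $s_k=k+1$. Then $N_ka_k^p=1/(k+1)\to0$, so $K$ is removable for $H^p$ by Proposition~\ref{prop:removable}, and $\dim K=p$ by Corollary~\ref{cor:size}(a).
\end{proof}

\section{Positive measure: proof of Theorem~\ref{thm:measure}}\label{sec:measure}

Take $s_k=1$, so that $N_k=a_k^{-p}$ and $0<\Lambda_p(K)<\infty$ by Corollary~\ref{cor:size}(b). Let $|f|^p\le u$ in $S\setminus K$ with $f(\infty)=0$, and put $V=4Au(z_0)$, $V'=2^pV$. Corollary~\ref{cor:key} now reads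
\begin{equation}\label{eq:sections}
\sum_{\sigma\in\mathcal J}a_{|\sigma|}^p\max_{\gamma_\sigma}|f|^p\le V\qquad\text{for every section }\mathcal J .
\end{equation}
The estimate of Section~\ref{sec:cauchy} gives only $|f(z)|\le C/\operatorname{dist}(z,K)$, a bound that a pole satisfies. We therefore look at what is lost in \eqref{eq:subadd}. The $\ell^1$ bound makes $f$ the Cauchy transform of a measure; the stronger $\ell^p$ bound forces this measure to be a sum of point masses; and a point mass is too expensive, for the following reason. If $f=1/(z-x^*)$, then on the circles around the $n_{l+1}-1$ siblings of the node of generation $l+1$ containing $x^*$ we have $|f|\ge1/(4a_l)$, and each has weight $a_{l+1}^p=a_l^p/n_{l+1}$. So every generation contributes at least a fixed amount to the sum in \eqref{eq:sections}, and the total is unbounded. The work in Step~3 is to show that the other atoms cannot cancel this contribution.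

\subsection*{Step 1: $f$ is a Cauchy transform}
Let $c_\sigma=\frac1{2\pi i}\oint_{\gamma_\sigma}f\,dw$. Then $|c_\sigma|\le2a_{|\sigma|}\max_{\gamma_\sigma}|f|$, so by \eqref{eq:sections} and \eqref{eq:subadd}
\begin{equation}\label{eq:lp}
\sum_{\sigma\in T_k}|c_\sigma|^p\le V',\qquad\sum_{\sigma\in T_k}|c_\sigma|\le2\sum_{\sigma\in T_k}a_k\max_{\gamma_\sigma}|f|\le V'^{\,1/p}.
\end{equation}
The closed region between $\gamma_\sigma$ and the circles $\gamma_\tau$ of the children misses $K$ by Lemma~\ref{lem:geometry}(d), so $c_\sigma=\sum_\tau c_\tau$ by Cauchy's theorem. Lemma~\ref{lem:tree}(a) gives a complex measure $\nu$ on $K$ with $\nu(K_\sigma)=c_\sigma$. Fix $z$, $\rho$ and $k$ as in \eqref{eq:cauchy}. For $w\in\gamma_\sigma\cup K_\sigma$,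
\[
\Bigl|\frac1{z-w}-\frac1{z-\zeta_\sigma}\Bigr|=\frac{|w-\zeta_\sigma|}{|z-w|\,|z-\zeta_\sigma|}\le\frac{8a_k}{\rho^2}.
\]
Hence $\sum_{T_k}c_\sigma/(z-\zeta_\sigma)$ differs from the right side of \eqref{eq:cauchy} by at most $8a_k\rho^{-2}V'^{\,1/p}$, and from $\int d\nu(\zeta)/(z-\zeta)$ by at most $8a_k\rho^{-2}\|\nu\|$. Letting $k\to\infty$,
\[
f(z)=\int_K\frac{d\nu(\zeta)}{z-\zeta}\qquad(z\in\mathbb{C}\setminus K).
\]

\subsection*{Step 2: $\nu$ is purely atomic, and $m_x=\nu(\{x\})$ satisfies $\sum_x|m_x|^p\le V'$}
Let $F\subset K$ be finite. For large $k$ the points of $F$ lie in different sets $K_\sigma$, $\sigma\in T_k$, and $\nu(K_\sigma)\to m_x$ along the path of $x$. So \eqref{eq:lp} gives $\sum_{x\in F}|m_x|^p\le V'$, and the bound for the full sum follows. Let $\nu_a=\sum_xm_x\delta_x$ and $\nu_c=\nu-\nu_a$, a measure without atoms. By \eqref{eq:subadd},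
\[
\sum_{\sigma\in T_k}|\nu_c(K_\sigma)|^p\le\sum_{\sigma\in T_k}|c_\sigma|^p+\sum_{\sigma\in T_k}\sum_{x\in K_\sigma}|m_x|^p\le2V'.
\]
Let $\eta_k=\max_{\sigma\in T_k}|\nu_c|(K_\sigma)$, a nonincreasing sequence. Suppose $\eta_k\ge\eta>0$ for all $k$. The nodes with $|\nu_c|(K_\sigma)\ge\eta$ then form an infinite subtree in which each node has finitely many children, and such a tree contains an infinite path (K\"onig's lemma). The point $x$ of this path has $|\nu_c(\{x\})|=|\nu_c|(\{x\})\ge\eta$, which is impossible. So $\eta_k\to0$, and by Lemma~\ref{lem:tree}(b) and $p<1$,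
\[
\|\nu_c\|=\lim_k\sum_{\sigma\in T_k}|\nu_c(K_\sigma)|\le\lim_k\eta_k^{1-p}\cdot2V'=0 .
\]

\subsection*{Step 3: there are no atoms}
Suppose $m=m_{x^*}\ne0$. Let $\sigma_0,\sigma_1,\dots$ be the path of $x^*$, and let $\Sigma_l$ be the set of children of $\sigma_l$ other than $\sigma_{l+1}$. For each $r$ the set $\Sigma_0\cup\dots\cup\Sigma_{r-1}\cup\{\sigma_r\}$ is a section, so \eqref{eq:sections} gives
\begin{equation}\label{eq:rings}
\sum_{l=0}^\infty a_{l+1}^p\sum_{\tau\in\Sigma_l}\max_{\gamma_\tau}|f|^p\le V .
\end{equation}
We show that the terms of this series do not tend to zero.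

The atoms in $K_\tau$ are the closest to $\gamma_\tau$, and averaging over $\gamma_\tau$ removes them exactly. For $\tau\in\Sigma_l$ write $f=f_\tau^{\mathrm{in}}+f_\tau^{\mathrm{out}}$, the Cauchy transforms of $\nu$ restricted to $K_\tau$ and to $K\setminus K_\tau$. The function $f_\tau^{\mathrm{in}}(w)/(w-\zeta_\tau)$ is analytic on and outside $\gamma_\tau$ and is $O(|w|^{-2})$ at $\infty$, so its integral over $\gamma_\tau$ vanishes. The function $f_\tau^{\mathrm{out}}$ is analytic in $B(\zeta_\tau,d_{l+1})$. Hence
\[
\frac1{2\pi i}\oint_{\gamma_\tau}\frac{f(w)}{w-\zeta_\tau}\,dw=f_\tau^{\mathrm{out}}(\zeta_\tau),\qquad\text{so}\qquad\max_{\gamma_\tau}|f|\ge|f_\tau^{\mathrm{out}}(\zeta_\tau)| .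
\]
By Step~2, $f_\tau^{\mathrm{out}}(\zeta_\tau)=\sum_{x\notin K_\tau}m_x/(\zeta_\tau-x)$, and $x^*\notin K_\tau$. Solving for the term of $x^*$ and using \eqref{eq:subadd},
\begin{equation}\label{eq:split}
\frac{|m|^p}{|\zeta_\tau-x^*|^p}\le|f_\tau^{\mathrm{out}}(\zeta_\tau)|^p+\sum_{\substack{x\in K_{\sigma_l}\setminus K_\tau\\x\ne x^*}}\frac{|m_x|^p}{|\zeta_\tau-x|^p}+\sum_{x\notin K_{\sigma_l}}\frac{|m_x|^p}{|\zeta_\tau-x|^p}.
\end{equation}
We sum \eqref{eq:split} over $\tau\in\Sigma_l$, with $n=n_{l+1}$.

\emph{The main term.} We have $|\zeta_\tau-x^*|\le a_l+\frac32a_l\le3a_l$ and $|\Sigma_l|=n-1\ge n/2$, so the left sides sum to at least $\frac n2|m|^p(3a_l)^{-p}$.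

\emph{Distant atoms.} If $x\notin K_{\sigma_l}$, then $|\zeta_\tau-x|\ge d_l-a_l\ge d_l/2$. The last terms sum to at most $n\,2^pV'd_l^{-p}$.

\emph{Nearby atoms.} An atom in a neighbor of $\tau$ is much closer to $\zeta_\tau$ than $x^*$ typically is, so no bound for a single $\tau$ will do; the sum over $\tau$ saves the estimate. Let $x\in K_{\tau'}$ with $\tau'$ a child of $\sigma_l$. For a child $\tau\ne\tau'$ we have $|\zeta_\tau-x|\ge|\zeta_\tau-\zeta_{\tau'}|-d_{l+1}\ge\frac12|\zeta_\tau-\zeta_{\tau'}|$. At most two children have a given cyclic distance $j$ from $\tau'$, so Lemma~\ref{lem:geometry}(a) and $\sum_{j\le n/2}j^{-p}\le\int_0^{n/2}y^{-p}\,dy$ give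
\[
\sum_{\tau\ne\tau'}\frac1{|\zeta_\tau-x|^p}\le2^{1+p}\Bigl(\frac n{4a_l}\Bigr)^p\frac{(n/2)^{1-p}}{1-p}=\frac{n\,a_l^{-p}}{1-p}.
\]
Here $p<1$ is used once more; for $p=1$ the harmonic sum would produce an extra factor $\log n$. Interchanging the sums, the middle terms add up to at most $\varepsilon_l\,na_l^{-p}/(1-p)$, where $\varepsilon_l=\sum_{x\in K_{\sigma_l},\,x\ne x^*}|m_x|^p$. Since $\sum_x|m_x|^p$ converges and $\bigcap_lK_{\sigma_l}=\{x^*\}$, we have $\varepsilon_l\to0$.

Multiplying by $a_{l+1}^p=a_l^p/n$ and recalling $a_l/d_l=e^{-L_l}\to0$,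
\[
a_{l+1}^p\sum_{\tau\in\Sigma_l}\max_{\gamma_\tau}|f|^p\ge\frac{|m|^p}{2\cdot3^p}-\frac{\varepsilon_l}{1-p}-2^pV'e^{-pL_l}\longrightarrow\frac{|m|^p}{2\cdot3^p}>0 .
\]
This contradicts \eqref{eq:rings}. Hence $\nu=0$ and $f\equiv0$, and by \eqref{eq:criterion} the set $K$ is removable for $H^p$. Theorem~\ref{thm:measure} is proved.

\section{The set of exponents}\label{sec:exponents}

The set $K''$ must be small enough for Proposition~\ref{prop:removable} at every $q>p$ and large enough for Proposition~\ref{prop:converse} at $q=p$. By Lemma~\ref{lem:size}, the scales between $a_k$ and $a_{k-1}$ contribute at most $10s_{k-1}\log(a_{k-1}/a_k)$ to the integral in Proposition~\ref{prop:converse}, and the logarithm grows like $4^k$. The choice $s_k=8^{-k}$ beats this growth.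

\begin{proof}[Proof of Theorem~\ref{thm:exponents}]
The first claim follows from \eqref{eq:nested} and \eqref{eq:criterion}. Let $K'$ be the set with $s_k=1$. It has $0<\Lambda_p(K')<\infty$ and dimension $p$, and $p\in R(K')$ by Section~\ref{sec:measure}, so $[p,\infty)\subset R(K')$. For $q<p=\dim K'$ it is not removable for $H^q$, by Remark~\ref{rem:dimbound} applied with exponent $q$.

Let $K''$ be the set with $s_k=8^{-k}$. By Corollary~\ref{cor:size}(c), $\dim K''=p$ and $N_ka_k^q\to0$ for $p<q<1$. Proposition~\ref{prop:removable} and the first claim give $(p,\infty)\subset R(K'')$. To exclude $p$, we use the gauge that the measure $\mu$ itself defines,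
\[
h(r)=\sup_{x\in K''}\mu(\bar B(x,r)).
\]
It is nondecreasing, and positive because $\bar B(x,r)$ contains some $K_\sigma$. The mass distribution principle with $C=1$ and $\delta=\infty$ gives $\Lambda_h^\infty(K'')\ge1$. Since $a_0=1$, Lemma~\ref{lem:size} and \eqref{eq:ratio} give
\[
\int_0^1\frac{h(r)}{r^{1+p}}\,dr\le\sum_{k\ge1}10\cdot8^{-(k-1)}\log\frac{a_{k-1}}{a_k}\le\frac{10\log2}p\sum_{k\ge1}8^{-(k-1)}(3+M4^k)<\infty .
\]
By Proposition~\ref{prop:converse}, $p\notin R(K'')$, and by the first claim no $q\le p$ lies in $R(K'')$.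
\end{proof}

Between Theorem~\ref{thm:measure} and Proposition~\ref{prop:converse} lie the gauges with $h(r)=o(r^p)$ as $r\to0$ but $\int_0^1h(r)r^{-1-p}\,dr=\infty$. We do not settle which of them admit sets removable for $H^p$ with $\Lambda_h(K)>0$.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Removable singularities for $H^p$ spaces},
\texttt{http://www.maths.tcd.ie/EMIS/journals/AASF/Vol26/a-bjorn.pdf}

\end{thebibliography}
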